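# Splitting a hypergraph along its Lagrangian: disjoint unions of $\lambda$-perfect hypergraphs

## 1. One edge and two disjoint edges in a 4-graph

Give the vertices of a 4-graph nonnegative weights with sum 1, and ask how large the total weight of its edges can be, where an edge weighs the product of its four vertex weights. We multiply by $4!=24$. The normalized quantity is then the probability that four independent random vertices, drawn with these weights, form an edge.

If we forbid a single edge, nothing is left and the answer is $0$. The complete 4-graph on $3$ vertices also gives $0$, having no edges. So for the 4-vertex pattern "one edge", the best one can do is the complete graph that is one vertex too small to contain the pattern.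

Now forbid the 8-vertex pattern "two disjoint edges". The complete graph that is one vertex too small has $7$ vertices and $35$ edges. With equal weights $\frac17$ it scores
$$24\cdot\frac{35}{7^4}=\frac{840}{2401}\approx 0.3499 .$$
There is a competitor: all edges through one fixed vertex. Give the fixed vertex weight $\frac14$ and each of $m$ further vertices weight $\frac{3}{4m}$. The score is
$$24\cdot\frac14\cdot\binom m3\Bigl(\frac{3}{4m}\Bigr)^3=\frac{27}{64}\cdot\frac{(m-1)(m-2)}{m^2},$$
and for $m=20$ this is $\frac{27}{64}\cdot 0.855\approx 0.3607$. The star on $21$ vertices beats the complete graph on $7$. So "one edge" is optimally avoided by a clique that is one vertex too small, and the disjoint union of two copies of "one edge" is not.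

The patterns here are tiny. The question of these notes is whether the phenomenon disappears when the patterns are large: if two large patterns are each optimally avoided by the clique that is one vertex too small, is the same true of their disjoint union? We shall prove that it is.

## 2. Lagrangian density and $\lambda$-perfect hypergraphs

Fix $r\ge 3$ throughout. An $r$-graph is a finite $r$-uniform hypergraph, and $F$ *contains* $H$ if some subgraph of $F$, not necessarily induced, is a copy of $H$. We write $F[W]$ for the subgraph induced on $W$, and $K^r_m$ for the complete $r$-graph on $m$ vertices.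

**Definition (Lagrangian).** For an $r$-graph $G$ on $[n]$ and $x\in[0,\infty)^n$ put $\lambda(G,x)=\sum_{e\in E(G)}\prod_{i\in e}x_i$. The Lagrangian $\lambda(G)$ is the maximum of $\lambda(G,x)$ over the simplex $\Delta=\{x\in[0,1]^n:\sum x_i=1\}$. A maximizing $x\in\Delta$ is called an *optimal vector*.

**Definition (Lagrangian density, $\lambda$-perfect).** For an $r$-graph $F$,
$$\pi_\lambda(F)=\sup\{r!\,\lambda(G):G\text{ is an }r\text{-graph that does not contain }F\}.$$
If $H$ has $t$ vertices then $K^r_{t-1}$ does not contain $H$, so $\pi_\lambda(H)\ge r!\,\lambda(K^r_{t-1})$. We call $H$ *$\lambda$-perfect* if equality holds.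

**The function $f$.** For $z>0$ and $k\ge 0$ put
$$f_k(z)=\prod_{i=0}^{k-1}\Bigl(1-\frac iz\Bigr),\qquad f=f_r,\qquad c_r=\binom r2 .$$
Maclaurin's inequality says that the $r$-th elementary symmetric function of $m\ge r$ nonnegative numbers with sum 1 is largest when they are equal. Hence $r!\,\lambda(K^r_m)=m(m-1)\cdots(m-r+1)/m^r=f(m)$, and this also holds, as $0=0$, for $m=r-1$. On $[r-1,\infty)$ the function $f$ increases strictly from $0$, with limit $1$ at infinity, since every factor with $i\ge1$ is nonnegative and strictly increasing.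

The function $w\mapsto f(1/w)=\prod_{i<r}(1-iw)$ is a polynomial with value $1$ and derivative $-c_r$ at $w=0$. Together with $\prod(1-t_i)\ge 1-\sum t_i$ for $t_i\in[0,1]$, this gives
$$\frac{c_r}{z}-\frac{C}{z^2}\le 1-f(z)\le\frac{c_r}{z}\qquad(z\ge r-1). \tag{1}$$
Here and below, $C$ is a positive constant depending only on $r$, possibly different at each occurrence, and the constants in $O(\cdot)$ also depend only on $r$.

**Example (padded edges).** Let $H$ be one edge together with $t-r$ isolated vertices. An $r$-graph without $H$ either has no edge or has at most $t-1$ vertices, so the supremum is $r!\,\lambda(K^r_{t-1})$ and $H$ is $\lambda$-perfect. Thus there are $\lambda$-perfect $r$-graphs with any number $t\ge r$ of vertices.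

We can test the question on two such padded edges, with $t$ and $s$ vertices. Suppose $r!\,\lambda(F)>f(t+s-1)$. Then $F$ has at least $t+s$ vertices, because otherwise $\lambda(F)\le\lambda(K^r_{t+s-1})$. So $F$ contains the union as soon as it has two disjoint edges. Suppose it has none. Let $p=r!\,\lambda(F)$, let $x$ be optimal, and draw $2r$ independent vertices from $x$. Each half forms an edge with probability $p$, so both do with probability at least $2p-1$. In that case a vertex of the first half coincides with one of the second half, an event of probability at most $r^2\sum x_v^2$. Moreover $p$ is at most the probability $1-\sum x_v^2$ that two given draws differ. So $2p-1\le r^2(1-p)$, that is, $p\le 1-\frac1{r^2+2}$. By (1) this contradicts $p>f(t+s-1)\ge 1-\frac{c_r}{t+s-1}$ once $t+s-1\ge c_r(r^2+2)$. For large $t+s$ the star is no longer a competitor, and the union is $\lambda$-perfect.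

**Small sizes fail for every $r\ge4$.** The normalized Lagrangian of the star with $m$ leaves has a limit at least $\max_\mu r\mu(1-\mu)^{r-1}=(1-\frac1r)^{r-1}>\frac1e$ as $m\to\infty$. On the other hand, $f(2r-1)\le e^{-r(r-1)/(2(2r-1))}\le\frac1e$ for $r\ge5$, because then $r^2-5r+2\ge0$; the case $r=4$ is Section 1. So for $r\ge4$ two disjoint edges are not $\lambda$-perfect, although one edge is. A size hypothesis is needed, and the conjecture under discussion includes one: *for $r\ge3$ there exists $n$ such that if $G$ and $H$ are $\lambda$-perfect $r$-graphs with at least $n$ vertices, then $G\cup H$ is $\lambda$-perfect*, where $G\cup H$ is the disjoint union. It is true.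

**Theorem 1.** There is $n=n(r)$ such that if $G,H$ are $\lambda$-perfect $r$-graphs with $t,s\ge n$ vertices, then $G\cup H$ is $\lambda$-perfect. Moreover, if $F$ is $(G\cup H)$-free and $\lambda(F)=\lambda(K^r_{t+s-1})$, then $F\supseteq K^r_{t+s-1}$.

## 3. A partition theorem that forgets $G$ and $H$

About a $\lambda$-perfect $G$ we know only that an $r$-graph with normalized Lagrangian above $f(t-1)$ contains $G$. So to find $G\cup H$ in $F$ we should cut $V(F)$ into two parts, one with Lagrangian large enough for $G$, the other large enough for $H$. This is a statement about $F$ alone.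

**Theorem 2.** There is $n_0=n_0(r)$ such that for all reals $a,b\ge n_0$ and every $r$-graph $F$ with $r!\,\lambda(F)\ge f(a+b+1)$, at least one of the following holds:

1. $V(F)=V_1\sqcup V_2$ with $r!\,\lambda(F[V_1])>f(a)$ and $r!\,\lambda(F[V_2])>f(b)$;
2. $a,b$ are integers, $r!\,\lambda(F)=f(a+b+1)$, and every optimal vector of $F$ is uniform on the vertex set of a clique $K^r_{a+b+1}\subseteq F$.

**Proof of Theorem 1 from Theorem 2.** Let $n=\lceil n_0\rceil+1$, $a=t-1$, $b=s-1$, so that $a+b+1=t+s-1$. If $\lambda(F)>\lambda(K^r_{t+s-1})$, then alternative 2 fails, so alternative 1 holds. From $r!\,\lambda(F[V_1])>f(t-1)=\pi_\lambda(G)$ we get $F[V_1]\supseteq G$ by the definition of the supremum, and likewise $F[V_2]\supseteq H$. Hence $F\supseteq G\cup H$. So $\pi_\lambda(G\cup H)\le r!\,\lambda(K^r_{t+s-1})$, and the reverse inequality always holds. If $\lambda(F)=\lambda(K^r_{t+s-1})$ and $F$ is $(G\cup H)$-free, then alternative 1 fails by the same argument, so alternative 2 holds and $F\supseteq K^r_{t+s-1}$. $\square$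

Two remarks. First, the proof uses only upper bounds on the densities: if $a,b\ge n_0$ are reals with $\pi_\lambda(G)\le f(a)$ and $\pi_\lambda(H)\le f(b)$, then $\pi_\lambda(G\cup H)\le f(a+b+1)$, because $r!\,\lambda(F)>f(a+b+1)$ forces alternative 1. Second, the "$+1$" cannot be lowered: for integers $a,b$, every partition of the vertices of $K^r_{a+b+1}$ has $|V_1|\le a$ or $|V_2|\le b$, so alternative 1 fails for it.

The whole difficulty of Theorem 2 is this "$+1$". We have one unit of order to spare, shared between the two parts.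

## 4. Effective order and spread of an optimal vector

Let $F$ satisfy the hypothesis of Theorem 2, let $x$ be an optimal vector, and let $V$ be its support. We restrict $F$ to $V$; a partition of $V$ with the properties in alternative 1 extends arbitrarily to $V(F)$, because $\lambda$ is monotone. So all $x_v>0$.

For a finite vector $z\ge 0$ let $D_k(z)=k!\,e_k(z)$, where $e_k$ is the elementary symmetric function; this is the sum of $z_{i_1}\cdots z_{i_k}$ over ordered $k$-tuples of distinct indices, and $D_0=1$. Let $z\setminus i$ be $z$ without coordinate $i$. Put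
$$P(x)=r!\,\lambda(F,x)=D_r(x)-Q(x),\qquad Q(x)=r!\sum_{e\in\binom Vr\setminus E(F)}\ \prod_{v\in e}x_v .$$
For $r$ independent draws from $x$, $D_r(x)$ is the probability that they are distinct and $Q(x)$ the probability that they are distinct and form a non-edge. Since $x>0$, $P(x)\le D_r(x)<(\sum x_v)^r=1$, and $P(x)\ge f(a+b+1)>0$.

**Definition (effective order, spread).** Define $N>r-1$ by $f(N)=P(x)=r!\,\lambda(F)$. Put $y_v=Nx_v$, so $\sum y_v=N$, and
$$S=\sum_v y_v^2,\qquad \kappa=N-S=\sum_v y_v(1-y_v)<N .$$

So $F$ has the Lagrangian of a clique on $N$ vertices, where $N\ge a+b+1$ need not be an integer. Since $\sum x_v^2=S/N^2=\frac1N-\frac{\kappa}{N^2}$, the number $\kappa$ measures how much more spread out $x$ is than the uniform vector on $N$ points.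

**Example (cliques, twins, blow-ups).** For $F=K^r_N$ and uniform $x$ we have $y\equiv1$, $\kappa=0$, $Q=0$.

Next replace each vertex $i$ of $K^r_M$, $M\ge r$, by a nonempty class $U_i$, the edges being all $r$-sets that meet every class in at most one vertex. Then $\lambda(F,x)=\lambda(K^r_M,(x(U_i))_i)$, where $x(U_i)$ is the total weight of $U_i$. So $\lambda(F)=\lambda(K^r_M)$, $N=M$, and every $x$ with $x(U_i)=\frac1M$ for all $i$ is optimal.

If all classes have $m$ vertices with equal weights, then $y\equiv\frac1m$ and $\kappa=N(1-\frac1m)$, which is of order $N$ for $m\ge2$.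

If only one class has two vertices ("twins") with $y$-values $p,1-p$ and all other classes are single vertices, then $\kappa=2p(1-p)\le\frac12$. Here the non-edges are the $r$-sets containing both twins, so
$$Q(x)=r!\,\frac{p(1-p)}{N^2}\binom{N-1}{r-2}N^{-(r-2)}=\frac{c_r\kappa}{N^2}\,f_{r-1}(N).$$

Spread forces missing edges; Lemma 2(iii) below shows that, up to a factor $1+O(1/N)$, the last formula is the worst case: $Q(x)\le\frac{c_r\kappa}{N^2}(1+\frac CN)$ always.

## 5. Elementary symmetric functions versus the sum of squares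

**Lemma 1.** Let $z\ge0$ be a finite vector, $\sigma=\sum z_i>0$, $u=\sum z_i^2/\sigma^2$ and $(r-1)u\le 1$. Then $D_r(z)\ge\sigma^r f(1/u)$.

The lemma says that, as far as lower bounds on $D_r$ go, a vector behaves at least like a uniform vector on $1/u$ points.

**Proof.** Append one more index to a $k$-tuple of distinct indices, and subtract the cases where it repeats one of the first $k$. This gives
$$D_{k+1}(z)=\sigma D_k(z)-k\sum_i z_i^2D_{k-1}(z\setminus i),\qquad \sum_i z_iD_{k-1}(z\setminus i)=D_k(z). \tag{2}$$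
We bound the subtracted sum. Let $z_i\ge z_j$, $i\neq j$. For $k\ge2$, splitting $e_{k-1}(z\setminus j)$ by whether $z_i$ is used, and $e_{k-1}(z\setminus i)$ by whether $z_j$ is used, we get
$$D_{k-1}(z\setminus j)-D_{k-1}(z\setminus i)=(k-1)(z_i-z_j)D_{k-2}(z\setminus\{i,j\})\ge 0,$$
and for $k=1$ both terms equal 1. So the sequences $z_i$ and $D_{k-1}(z\setminus i)$ are oppositely ordered. Chebyshev's sum inequality with weights $w_i=z_i/\sigma$, and (2), give
$$\sum_i z_i^2D_{k-1}(z\setminus i)=\sigma\sum_i w_i\,z_i\,D_{k-1}(z\setminus i)\le\sigma\cdot\frac{\sum z_i^2}{\sigma}\cdot\frac{D_k(z)}{\sigma}=u\sigma D_k(z).$$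
Hence $D_{k+1}(z)\ge\sigma(1-ku)D_k(z)$ for $1\le k\le r-1$, with $1-ku\ge0$. Iterating from $D_1=\sigma$ yields $D_r\ge\sigma^r\prod_{k=1}^{r-1}(1-ku)=\sigma^rf(1/u)$. $\square$

**Consequence for parts of $F$.** For $W\subseteq V$ put $Y_W=\sum_{W}y_v$, $S_W=\sum_Wy_v^2$, $\sigma_W=Y_W/N$, and let $x_W$ be $x$ with the coordinates outside $W$ set to $0$. If $Y_W>0$, then $x_W/\sigma_W$ is a probability vector on $W$. Lemma 1 for $x_W$ (where $u=S_W/Y_W^2$) gives, whenever $(r-1)S_W\le Y_W^2$,
$$r!\,\lambda(F[W])\ \ge\ \frac{P(x_W)}{\sigma_W^r}\ \ge\ f\Bigl(\frac{Y_W^2}{S_W}\Bigr)-\frac{Q(x_W)}{\sigma_W^r}. \tag{3}$$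
So a part $W$ has order at least $Y_W^2/S_W$, minus a price for its missing edges.

## 6. What optimality forces

At an optimal vector with full support, all $\partial_vP(x)$ are equal (Lagrange multipliers), and Euler's identity $\sum x_v\partial_vP=rP$ gives $\partial_vP(x)=rP(x)=rf(N)$. Since $\partial_vD_r(x)=rD_{r-1}(x\setminus v)$,
$$D_{r-1}(x\setminus v)=f(N)+\tfrac1r\,\partial_vQ(x)\qquad(v\in V). \tag{4}$$

**Lemma 2.** There is a constant $C_1=C_1(r)$ such that, for $N$ larger than a constant depending only on $r$: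

* (i) $y_v\le c_r$ and $\partial_vQ(x)\le rc_r/N$ for all $v$;
* (ii) $\kappa\ge 0$ and $y_v\le 1+C_1\kappa/N$ for all $v$;
* (iii) $Q(x)\le\frac{c_r\kappa}{N^2}\bigl(1+\frac CN\bigr)$;
* (iv) if $\kappa=0$, then $y\equiv 1$, $|V|=N$, and $F$ is complete on $V$.

**Step 1: crude bounds, proving (i).** By (4) and (1), $1\ge(1-x_v)^{r-1}\ge D_{r-1}(x\setminus v)\ge f(N)\ge1-c_r/N$. Hence $\partial_vQ=r(D_{r-1}(x\setminus v)-f(N))\le r(1-f(N))\le rc_r/N$. Also $1-x_v\ge(1-x_v)^{r-1}\ge1-c_r/N$, so $x_v\le c_r/N$.

**Step 2: expansions in power sums.** The purpose is to compare $D_k(x)$ with its value $f_k(N)$ at a "uniform vector on $N$ points", even for non-integral $N$. Let $p_m=\sum x_v^m$, $(k)_j=k(k-1)\cdots(k-j+1)$, $D_k=D_k(x)$. Iterating $D_k(x\setminus v)=D_k-kx_vD_{k-1}(x\setminus v)$, and inserting the result into (2) with $\sigma=1$, we get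
$$D_k(x\setminus v)=\sum_{j=0}^k(-1)^j(k)_jx_v^jD_{k-j},\qquad D_{k+1}=D_k-k\sum_{j=0}^{k-1}(-1)^j(k-1)_j\,p_{j+2}\,D_{k-1-j}. \tag{5}$$
For uniform weights on $M$ points we have $D_k=(M)_k/M^k=f_k(M)$, $p_{j+2}=M^{-j-1}$ and $D_k(x\setminus v)=(M-1)_k/M^k=f_{k+1}(M)$. Then (5) becomes a pair of identities between polynomials in $1/M$, valid for all integers $M\ge1$, hence identically. With $\varphi_k=f_k(N)$, our real $N$ satisfies
$$\sum_{j=0}^k(-1)^j(k)_jN^{-j}\varphi_{k-j}=\varphi_{k+1},\qquad \varphi_{k+1}=\varphi_k-k\sum_{j=0}^{k-1}(-1)^j(k-1)_jN^{-j-1}\varphi_{k-1-j}. \tag{6}$$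

**Step 3: the deviation of $D_k$ from $f_k(N)$.** Let $\tau=\sum y_v|1-y_v|$. Then $|\kappa|\le\tau\le c_rN$ by (i). For $2\le m\le r$ we have $p_m-N^{1-m}=N^{-m}\sum y_v(y_v^{m-1}-1)$, and $0\le y_v\le c_r$ gives $|p_m-N^{1-m}|\le C\tau N^{-m}$. For $m=2$ we have exactly $p_2=N^{-1}-\kappa N^{-2}$. Put $\varepsilon_k=D_k-\varphi_k$. We claim
$$\Bigl|\varepsilon_k-\tbinom k2\kappa N^{-2}\Bigr|\le C\tau N^{-3}\qquad(0\le k\le r). \tag{7}$$
Since $\varepsilon_0=\varepsilon_1=0$, it holds for $k=0,1$. Let $1\le k\le r-1$ and assume (7) for all indices up to $k$; in particular $|\varepsilon_i|\le C\tau N^{-2}\le C/N$ for $i\le k$. Subtract the second identity of (6) from that of (5) and write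
$$p_{j+2}D_{k-1-j}-N^{-j-1}\varphi_{k-1-j}=(p_{j+2}-N^{-j-1})D_{k-1-j}+N^{-j-1}\varepsilon_{k-1-j},\qquad 0\le D_i\le 1.$$
For $j\ge1$ the right side is $O(\tau N^{-3})+O(N^{-2}\cdot\tau N^{-2})=O(\tau N^{-3})$. The term $j=0$ contributes
$$-k\bigl(-\kappa N^{-2}D_{k-1}+N^{-1}\varepsilon_{k-1}\bigr)=k\kappa N^{-2}+O(\tau N^{-3}),$$
because $D_{k-1}=\varphi_{k-1}+\varepsilon_{k-1}=1+O(1/N)$. Hence $\varepsilon_{k+1}=\varepsilon_k+k\kappa N^{-2}+O(\tau N^{-3})$, and $\binom k2+k=\binom{k+1}2$ gives (7) for $k+1$. There are at most $r$ steps, so the constants stay bounded in terms of $r$.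

**Step 4: the largest weight, proving (ii).** Let $y_v=1+\eta$ be the maximum of $y$. If $\eta\le0$, then every $y_w\le1$, so $\kappa=\tau\ge0$ and (ii) holds. Let $\eta>0$. Then, with $(t)_+=\max(t,0)$, $\tau=\kappa+2\sum y_w(y_w-1)_+\le\kappa+2N\eta$. By (4) and $\partial_vQ\ge0$, $D_{r-1}(x\setminus v)\ge f(N)=\varphi_r$. Expanding both sides by the first identities of (5) and (6) with $k=r-1$,
$$0\le D_{r-1}(x\setminus v)-\varphi_r=\varepsilon_{r-1}-(r-1)\Bigl(\frac{\eta D_{r-2}}N+\frac{\varepsilon_{r-2}}N\Bigr)+O\Bigl(\frac{\eta}{N^2}+\frac{\tau}{N^4}\Bigr).$$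
The terms with $j\ge2$ were estimated by $|x_v^j-N^{-j}|\le C\eta N^{-j}$ and $|\varepsilon_i|\le C\tau N^{-2}$. Multiply by $N$ and use (7) together with $D_{r-2}=1+O(1/N)$:
$$(r-1)\eta\le\binom{r-1}2\frac{\kappa}N+\frac{C\tau}{N^2}+\frac{C\eta}N .$$
Inserting $\tau\le\kappa+2N\eta$ we obtain
$$\eta\Bigl(r-1-\frac CN\Bigr)\le\frac{\kappa}N\Bigl(\tbinom{r-1}2+\frac CN\Bigr).$$
For large $N$ the left side is positive, so $\kappa>0$ and $\eta\le C_1\kappa/N$.

**Step 5: the missing edges, proving (iii) and (iv).** In either case of Step 4, $\tau\le(1+2C_1)\kappa$. So $Q(x)=D_r-f(N)=\varepsilon_r\le c_r\kappa N^{-2}+C\kappa N^{-3}$ by (7), which is (iii). If $\kappa=0$, then $\tau=0$; as all $y_v>0$, this means $y\equiv1$ and $|V|=N$. By (iii) $Q(x)=0$, and since $x>0$ no $r$-set is missing. $\square$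

## 7. Spread zero, and the standing situation

**Lemma 3.** If $n_0$ is large in terms of $r$ and every optimal vector of $F$ has $\kappa=0$, then alternative 1 or alternative 2 of Theorem 2 holds.

**Proof.** The value $N$ is the same for all optimal vectors, and by Lemma 2(iv) each of them is uniform on the vertex set of a clique $K^r_N\subseteq F$, with $N\ge a+b+1$ an integer. Fix one such clique, on $V$, and split $V$ with $|V_1|=\lfloor a\rfloor+1>a$, so that $|V_2|=N-1-\lfloor a\rfloor\ge N-1-a\ge b$. If $|V_2|>b$, then alternative 1 holds, since $r!\,\lambda(K^r_m)=f(m)$ and $f$ is strictly increasing. Otherwise both inequalities are equalities, so $a$ is an integer and $N=a+b+1$. Then $b$ is an integer too, $r!\,\lambda(F)=f(a+b+1)$, and alternative 2 holds. $\square$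

So it remains to show that *if some optimal vector $x$ has $\kappa>0$, then alternative 1 holds*. Fix such an $x$ and restrict $F$ to its support $V$. By symmetry let $a\le b$. Replacing $b$ by $N-a-1\ge b$ only strengthens the conclusion, so assume $N=a+b+1$. Put
$$\alpha=\frac{a+\frac12}N\le\frac12,\qquad \beta=1-\alpha=\frac{b+\frac12}N .$$
This gives each part half of the spare unit. We shall use freely
$$a\le\alpha N\le 2a,\qquad b\le\beta N,\qquad b\ge\frac N4,\qquad \beta\ge\frac12,\qquad \frac1N\le\frac\alpha a . \tag{8}$$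
We call all this the *standing situation*; $a$ is always assumed larger than a constant depending on $r$, so that Lemma 2 applies.

## 8. Random splitting when $\kappa$ is of order $N$, and why it stops there

The first thing to try is to put each vertex into $V_1$ independently with probability $\alpha$. This works when the spread is large.

**Proposition 4.** Let $0<c<1$. There is $n_1=n_1(r,c)$ such that in the standing situation, if $a\ge n_1$ and $\kappa>cN$, then alternative 1 holds.

Put $k=\kappa/N\in(c,1)$, and let $\varepsilon\in(0,\frac14]$ be a small constant depending on $r$ and $c$, chosen in Steps 2 and 3; $n_1$ is chosen after $\varepsilon$. The constants $C$ do not depend on $c,\varepsilon$. By Lemma 2, $x_v\partial_vQ(x)\le rc_r^2/N^2$ and $Q=Q(x)\le\frac{c_rk}N(1+\frac CN)\le\frac CN$.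

**Step 1: what a random split looks like.** We need a variance bound for functions $Z$ of independent variables $\xi_1,\dots,\xi_M$ (the Efron–Stein inequality). Let $\mathbb E_i$ be averaging over $\xi_i$ only and $\mathcal F_i$ the $\sigma$-field generated by $\xi_1,\dots,\xi_i$. Then
$$\operatorname{Var}Z\le\sum_i\mathbb E(Z-\mathbb E_iZ)^2 .$$
Indeed $Z-\mathbb EZ=\sum d_i$ with the orthogonal martingale differences $d_i=\mathbb E[Z|\mathcal F_i]-\mathbb E[Z|\mathcal F_{i-1}]$. Since $\mathbb E_iZ$ does not depend on $\xi_i$, $\mathbb E[\mathbb E_iZ|\mathcal F_i]=\mathbb E[\mathbb E_iZ|\mathcal F_{i-1}]=\mathbb E[Z|\mathcal F_{i-1}]$. So $d_i=\mathbb E[Z-\mathbb E_iZ|\mathcal F_i]$, and $\mathbb Ed_i^2\le\mathbb E(Z-\mathbb E_iZ)^2$ by Jensen's inequality. If $\xi_i$ is $1$ with probability $\alpha$ and $0$ otherwise, then $\mathbb E_i(Z-\mathbb E_iZ)^2=\alpha(1-\alpha)\Delta_i^2$, where $\Delta_i$ is the difference of the values of $Z$ at $\xi_i=1$ and $\xi_i=0$.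

We have $\mathbb EY_{V_1}=\alpha N$ and $\mathbb ES_{V_1}=\alpha(N-\kappa)$. Moreover $\operatorname{Var}Y_{V_1}\le\alpha\sum y_v^2\le C\alpha N$ and $\operatorname{Var}S_{V_1}\le\alpha\sum y_v^4\le C\alpha N$, since $\sum y_v^2=N-\kappa\le N$ and $y_v\le c_r$. By Chebyshev's inequality each of
$$|Y_{V_1}-\alpha N|\le\varepsilon\alpha N,\qquad |S_{V_1}-\alpha(N-\kappa)|\le\varepsilon\alpha N \tag{9}$$
fails with probability at most $\frac{C}{\varepsilon^2\alpha N}\le\frac C{\varepsilon^2a}$.

Each $r$-set lies in $V_2$ with probability $\beta^r$, so $\mathbb EQ(x_{V_2})=\beta^rQ$. Moving one vertex $v$ changes $Q(x_{V_2})$ by at most $x_v\partial_vQ(x)$ in absolute value. By the variance bound and Euler's identity $\sum x_v\partial_vQ=rQ$,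
$$\operatorname{Var}Q(x_{V_2})\le\alpha\sum_v(x_v\partial_vQ)^2\le\frac{C\alpha}{N^2}\sum_vx_v\partial_vQ=\frac{C\alpha}{N^2}\,rQ\le\frac{C\alpha}{N^3}.$$
Hence
$$Q(x_{V_2})\le\beta^rQ+\frac{\varepsilon\alpha}N \tag{10}$$
fails with probability at most $\frac{C\alpha/N^3}{\varepsilon^2\alpha^2/N^2}=\frac{C}{\varepsilon^2\alpha N}\le\frac C{\varepsilon^2a}$. Finally, $\mathbb EQ(x_{V_1})=\alpha^rQ$, and by Markov's inequality
$$Q(x_{V_1})\le\tfrac32\alpha^rQ \tag{11}$$
fails with probability at most $\frac23$ (never if $Q=0$). For $a\ge n_1$ large these probabilities sum to less than $1$. Fix an outcome satisfying (9), (10), (11).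

Then $S_{V_1}\le2\alpha N$ and $Y_{V_1}\ge\frac34\alpha N$, while $S_{V_2}\le S\le N$ and $Y_{V_2}\ge\beta N-\varepsilon\alpha N\ge\frac38N$. So $S_{V_i}/Y_{V_i}^2\le C/a$ for $i=1,2$, and (3) applies to both parts if $a$ is large.

**Step 2: the part $V_1$.** Here Markov's factor $\frac32$ is affordable because $\alpha\le\frac12$. By (3), (1), (9), (11) and the bound on $Q$,
$$1-r!\,\lambda(F[V_1])\le\frac{c_rS_{V_1}}{Y_{V_1}^2}+\frac{Q(x_{V_1})}{\sigma_{V_1}^r}\le\frac{c_r}{\alpha N}\Bigl[\frac{1-k+\varepsilon}{(1-\varepsilon)^2}+\frac{\frac32\alpha k(1+\frac CN)}{(1-\varepsilon)^r}\Bigr].$$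
Since $\frac32\alpha\le\frac34$, the bracket is at most $1-\frac k4+C(\varepsilon+\frac1N)\le1-\frac c4+C(\varepsilon+\frac1a)$. With $\alpha N\ge a$, $\varepsilon$ small and then $a\ge n_1$ large, the whole is at most
$$\frac{c_r}a\Bigl(1-\frac c8\Bigr)<\frac{c_r}a-\frac C{a^2}\le1-f(a),$$
where the last $C$ is the one of (1). So $r!\,\lambda(F[V_1])>f(a)$.

**Step 3: the part $V_2$.** If $\alpha$ is small, almost everything is in $V_2$ and the gain is only proportional to $\alpha$; so all errors must be proportional to $\alpha$ as well. By (9) and $\beta\ge\frac12$, $\sigma_{V_2}\ge\beta-\varepsilon\alpha\ge\beta(1-2\varepsilon\alpha)$, hence $\sigma_{V_2}^{-m}\le\beta^{-m}(1+C\varepsilon\alpha)$ for $m\le r$; also $S_{V_2}=S-S_{V_1}\le\beta(N-\kappa)+\varepsilon\alpha N$. With (10) and $Q\le C/N$,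
$$1-r!\,\lambda(F[V_2])\le\frac{c_rS_{V_2}}{N^2\sigma_{V_2}^2}+\frac{Q(x_{V_2})}{\sigma_{V_2}^r}\le\frac{c_r}{\beta N}\bigl[1-k+C\varepsilon\alpha\bigr]+Q+\frac{C\varepsilon\alpha}N\le\frac{c_r}{\beta N}\Bigl[1-k+\beta k+C\varepsilon\alpha+\frac CN\Bigr].$$
Now $1-k+\beta k=1-\alpha k\le1-c\alpha$, and $\frac1N\le\frac\alpha a$ by (8). As $\beta N\ge b$, for $\varepsilon$ small and then $n_1$ large the bound is at most $\frac{c_r}b(1-\frac c2\alpha)$. Since $\alpha b\ge\alpha N/4\ge a/4$, for $n_1$ large we have $\frac{c_r}b\cdot\frac c2\alpha>\frac C{b^2}$ with the $C$ of (1). So the bound is less than $\frac{c_r}b-\frac C{b^2}\le1-f(b)$, and $r!\,\lambda(F[V_2])>f(b)$. $\square$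

**Where this breaks.** The gain came from $\kappa$ and must beat fluctuations of $Y_{V_1}$ of order $\sqrt{\alpha N}$. If $\kappa$ is bounded, the gain is of order $1$ and there is nothing to beat them with. The twins of Section 4 show that this is not an artifact of the estimates. Take $N=2m+2$, replace one vertex of $K^r_N$ by twins, and let $a=b=m+\frac12$, so $\alpha=\frac12$ and $0<\kappa\le\frac12$. An induced subgraph is a blow-up of the clique on the classes that it meets, so for large $m$ alternative 1 asks that both parts meet at least $m+1$ classes. If $V_1$ receives $\ell$ of the $2m+1$ single vertices, then both parts can meet $m+1$ classes only if $\ell\ge m$ and $2m+1-\ell\ge m$, that is, $\ell\in\{m,m+1\}$. For a random split this has probability $2\binom{2m+1}m2^{-(2m+1)}\to0$. Good splits exist ($m$ single vertices together with both twins form a good $V_1$), but they are rare events. We need a method that controls the order of both parts to within less than one vertex.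

## 9. A linear lower bound for the order of a part

From now on the goal is the following.

**Proposition 5.** There are $c=c(r)\in(0,1)$ and $n_2=n_2(r)$ such that in the standing situation, if $a\ge n_2$ and $0<\kappa\le cN$, then alternative 1 holds.

Let $c\le1/(2C_1)$; its final value is fixed in Section 10. By Lemma 2(ii), $0<y_v\le\frac32$. By (3) the order of a part $W$ is about $Y_W^2/S_W$, which is an awkward ratio. But $(Y_W-S_W)^2\ge0$ says
$$\frac{Y_W^2}{S_W}\ge2Y_W-S_W,$$
and the right side is *additive over vertices*. Put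
$$h_v=2y_v-y_v^2=1-(1-y_v)^2\in(0,1],\qquad h(W)=\sum_{v\in W}h_v=2Y_W-S_W,\qquad h(V)=2N-S=N+\kappa .$$
So every vertex contributes at most one unit of order, and the total is $N+\kappa$: the spread appears as additional order. The price for it is $Q$. For $\xi\in[0,1]^V$ (a fractional split; $\xi\in\{0,1\}^V$ corresponds to $V_1=\{v:\xi_v=1\}$) define, with coordinatewise products $\xi x$,
$$A(\xi)=h\cdot\xi-a,\quad B(\xi)=h\cdot(1-\xi)-b,\quad q_1(\xi)=\frac{N^2Q(\xi x)}{c_r\alpha^{r-2}},\quad q_2(\xi)=\frac{N^2Q((1-\xi)x)}{c_r\beta^{r-2}} .$$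
Here $A,B$ are the surplus orders of the parts and $q_1,q_2$ the prices of their missing edges, in the same units. Identically,
$$A+B=N+\kappa-a-b=\kappa+1 .$$

**Lemma 6.** There is $C_2=C_2(r)$ such that, if $a$ is large in terms of $r$, $\xi\in\{0,1\}^V$ and $|Y_{V_1}-\alpha N|\le2$, then
$$A>0,\ A>\Bigl(1+\frac{C_2}a\Bigr)q_1\ \Rightarrow\ r!\,\lambda(F[V_1])>f(a),\qquad B>0,\ B>\Bigl(1+\frac{C_2}b\Bigr)q_2\ \Rightarrow\ r!\,\lambda(F[V_2])>f(b).$$

**Proof.** Write $Y,S_1$ for $Y_{V_1},S_{V_1}$, and $n_1'=Y^2/S_1$. Then $n_1'\ge2Y-S_1=h(V_1)=a+A>a\ge r-1$, so (3) applies. The derivative of $w\mapsto f(1/w)$ is $-c_r+O(w)$, so the mean value theorem on $[1/n_1',1/a]$ gives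
$$f(n_1')-f(a)\ge c_r\Bigl(1-\frac Ca\Bigr)\Bigl(\frac1a-\frac{S_1}{Y^2}\Bigr)\ge c_r\Bigl(1-\frac Ca\Bigr)\frac{A}{Y^2},$$
because $Y^2/a\ge2Y-a$, so that $Y^2/a-S_1\ge2Y-S_1-a=A$. On the other hand, by the definition of $q_1$,
$$\frac{Q(x_{V_1})}{\sigma_{V_1}^r}=\frac{c_rq_1}{Y^2}\Bigl(\frac{\alpha}{\sigma_{V_1}}\Bigr)^{r-2},\qquad \frac{\sigma_{V_1}}\alpha=\frac{Y}{\alpha N}\ge1-\frac2{\alpha N}\ge1-\frac2a .$$
By (3), $r!\,\lambda(F[V_1])>f(a)$ follows if $(1-\frac Ca)(1-\frac2a)^{r-2}A>q_1$. The two factors have product at least $1-C'/a$ with some $C'=C'(r)$, and $(1-\frac{C'}a)(1+\frac{2C'}a)\ge1$ for $a\ge2C'$. So with $C_2=2C'$ the hypothesis on $A$ suffices. The second implication is proved identically, since $b\ge a$, $\beta N\ge b$ and $|Y_{V_2}-\beta N|=|Y_{V_1}-\alpha N|$. $\square$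

So we want a $0/1$ vector $\xi$ whose surpluses exceed the prices and for which $Y_{V_1}$ is within $2$ of $\alpha N$. To treat both surpluses at once, put $\hat q_1=(1+\frac{C_2}a)q_1$, $\hat q_2=(1+\frac{C_2}b)q_2$ and
$$g=\hat q_1B+\hat q_2A-AB .$$
If $A,B>0$ and $g<0$, then $\hat q_1/A+\hat q_2/B<1$, and therefore $\hat q_1<A$ and $\hat q_2<B$. The condition $g<0$ is more than we need, but $g$ is a polynomial that can be followed while $\xi$ is moved from a fractional point to a $0/1$ point.

## 10. The uniform fractional split and the number $\frac14$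

**Step 1: the value of $g$ at $\xi\equiv\alpha$.** As $\alpha N=a+\frac12$ and $\beta N=b+\frac12$, at this point
$$A=A_0:=\alpha\kappa+\tfrac12,\qquad B=B_0:=\beta\kappa+\tfrac12,\qquad q_1=\alpha^2\kappa',\qquad q_2=\beta^2\kappa',$$
where $\kappa'=N^2Q(x)/c_r\le\kappa(1+\frac CN)$ by Lemma 2(iii). If $\hat q_1,\hat q_2$ are replaced by the leading terms $\alpha^2\kappa,\beta^2\kappa$, then $g$ becomes, using $\alpha+\beta=1$,
$$\alpha^2\kappa B_0+\beta^2\kappa A_0-A_0B_0=\alpha\beta\kappa^2+\tfrac12\kappa(1-2\alpha\beta)-\alpha\beta\kappa^2-\tfrac12\kappa-\tfrac14=-\tfrac14-\alpha\beta\kappa .$$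
The terms of order $\kappa^2$ cancel, and a margin $\alpha\beta\kappa$ beyond $\frac14$ survives.

**Step 2: the errors are smaller than the margin.** We have $\hat q_1\le\alpha^2\kappa(1+\frac Ca)$ and $\hat q_2\le\beta^2\kappa(1+\frac Cb)$, so
$$g\le-\tfrac14-\alpha\beta\kappa+C\Bigl(\frac{\alpha^2\kappa B_0}a+\frac{\beta^2\kappa A_0}b\Bigr).$$
By (8), $\frac\alpha a\le\frac2N$ and $\frac1b\le\frac4N$; moreover $B_0\le\kappa+\frac12$ and $A_0=\alpha\kappa+\frac12$. So the error is at most $C\bigl(\frac{\alpha\kappa^2}N+\frac\kappa N\bigr)$. Since $\kappa\le cN$ and $\frac1N\le\frac\alpha a$, this is at most $C_3(c+\frac1a)\alpha\kappa$ with $C_3=C_3(r)$. Fix $c=\min\{\frac1{2C_1},\frac1{8C_3},\frac12\}$ and let $a\ge8C_3$. Then the error is at most $\frac14\alpha\kappa\le\frac12\alpha\beta\kappa$, so that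
$$g(\alpha,\dots,\alpha)\le-\tfrac14-\zeta,\qquad\zeta:=\tfrac12\alpha\beta\kappa>0 . \tag{12}$$

Why $\frac14$ is the number to beat can be seen on $K^r_N$ with integers $a,b$. There $h\equiv1$, $Q=0$, $\kappa=0$, $A=B=\frac12$ and $g=-AB=-\frac14$. If all coordinates but one are made integral while $\sum\xi_v=a+\frac12$ is kept, the last one is $\frac12$, and rounding it gives $A=1,B=0$ or $A=0,B=1$, hence $g=0$. Rounding one vertex costs exactly $\frac14$, and we fail, as we must. The positive $\zeta$ that comes from $\kappa>0$ makes the difference.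

## 11. Pivoting and rounding one vertex

**Step 1: pivoting.** The aim is to make all coordinates but one integral without changing $A$ or $B$ and without increasing $g$. Order $V=\{v_1,\dots,v_M\}$ with $y$ nonincreasing, and write $\xi_i,h_i,y_i$ for the values at $v_i$. Start at $\xi\equiv\alpha$. While at least two coordinates are fractional, that is, in $(0,1)$, let $i<j$ be the *two smallest* fractional indices and move along
$$\xi_i\mapsto\xi_i+\frac s{h_i},\qquad\xi_j\mapsto\xi_j-\frac s{h_j}.$$
Then $h\cdot\xi$ is constant, so $A=A_0>0$ and $B=B_0>0$ stay constant. The polynomial $q_1$ is multilinear in the coordinates of $\xi$ with nonnegative coefficients, and $q_2$ is so in those of $1-\xi$. Along the line, a product $\xi_i\xi_j$ or $(1-\xi_i)(1-\xi_j)$ has $s^2$-coefficient $-\frac1{h_ih_j}$. So $q_1$ and $q_2$ are polynomials of degree at most $2$ in $s$ with nonpositive $s^2$-coefficient, and $g=\hat q_1B_0+\hat q_2A_0-A_0B_0$ is concave in $s$. On the compact interval of those $s$ for which both coordinates stay in $[0,1]$,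 a concave function attains its minimum at an endpoint. We move to an endpoint at which $g$ is not larger than before; there $\xi_i$ or $\xi_j$ is integral. Integral coordinates are never changed by later pivots, so the procedure stops with at most one fractional coordinate and with
$$A=A_0,\qquad B=B_0,\qquad g\le-\tfrac14-\zeta .$$

**Step 2: rounding the last fractional coordinate.** The aim is a $0/1$ vector with $A,B>0$, $\hat q_1<A$, $\hat q_2<B$. If no coordinate is fractional, we have it already, since $g<0$. Otherwise let $w$ be the fractional vertex, $\theta=\xi_w\in(0,1)$, $h=h_w\in(0,1]$. As functions of $\vartheta=\xi_w$, with the other coordinates fixed,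
$$\hat q_1=l_1+m_1\vartheta,\quad\hat q_2=l_2+m_2(1-\vartheta),\quad A=A_0+h(\vartheta-\theta),\quad B=B_0-h(\vartheta-\theta),\qquad l_i,m_i\ge0 .$$
Let the subscripts $+$ and $-$ denote values at $\vartheta=1$ and $\vartheta=0$. Always $A_+>0$ and $B_->0$.

*Case (a): $A_->0$ and $B_+>0$.* Here $g$ is quadratic in $\vartheta$ with leading coefficient $L=h^2-h(m_1+m_2)\le1$. Hence
$$\theta g_++(1-\theta)g_-=g(\theta)+L\theta(1-\theta)\le g(\theta)+\tfrac14\le-\zeta<0 .$$
So $g_+<0$ or $g_-<0$. Choose that endpoint; $A,B>0$ there, so $\hat q_1<A$ and $\hat q_2<B$.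

*Case (b): $A_-\le0$*, that is, $h\theta\ge A_0$. Choose $\vartheta=1$. First we check $V_1$. We have $\hat q_{1,+}=l_1+m_1\le\hat q_1(\theta)/\theta$. The function $\theta'\mapsto\theta'(A_0+h-h\theta')$ is concave and equals $A_0$ both at $\theta'=A_0/h$ and at $\theta'=1$. Since $A_0/h\le\theta<1$, its value $\theta A_+$ at $\theta$ is at least $A_0$. Therefore $\hat q_{1,+}/A_+\le\hat q_1(\theta)/(\theta A_+)\le\hat q_1(\theta)/A_0$. Since $g(\theta)<0$, and since $\hat q_2\ge0$, $A_0,B_0>0$, we have $\hat q_1(\theta)<A_0$. So $\hat q_{1,+}<A_+$.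

Next we check $V_2$, which loses $d=h(1-\theta)>0$ units of order: $B_+=B_0-d$. Here $d=h-h\theta\le1-A_0\le\frac1{4A_0}$, the last step because $4A_0(1-A_0)\le1$. From $g(\theta)\le-\frac14-\zeta$ and $\hat q_1\ge0$ we get $\hat q_2(\theta)A_0-A_0B_0\le-\frac14-\zeta$, that is, $\hat q_2(\theta)\le B_0-\frac{1/4+\zeta}{A_0}$. As $d\le\frac1{4A_0}<\frac{1/4+\zeta}{A_0}$,
$$B_+=B_0-d>\hat q_2(\theta)\ge\hat q_{2,+}\ge0 .$$
So $A_+,B_+>0$, $\hat q_{1,+}<A_+$ and $\hat q_{2,+}<B_+$.

*Case (c): $B_+\le0$*, that is, $h(1-\theta)\ge B_0$. This is case (b) with $(A,\hat q_1,\theta)$ and $(B,\hat q_2,1-\theta)$ exchanged; choose $\vartheta=0$.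

In all cases we reach $\xi\in\{0,1\}^V$ with $A,B>0$, $\hat q_1<A$ and $\hat q_2<B$.

## 12. The weight of $V_1$, and the end of the proof

**Step 1: partial sums.** Lemma 6 also requires $|Y_{V_1}-\alpha N|\le2$. The pivots preserved $h\cdot\xi$, not $y\cdot\xi$; the ordering of the vertices and the choice of the two smallest fractional indices let us pass from one to the other. For the final $\xi$ let $T_k=\sum_{i\le k}h_i(\xi_i-\alpha)$. We claim $|T_k|\le1$ for all $k$.

At the start $\sum_{i\le k}h_i(\xi_i-\alpha)=0$, and pivots with $j\le k$ do not change this sum. Consider the first pivot with $j>k$, if there is one. Since $i<j$ are the two smallest fractional indices, at that moment at most one index $\le k$ is fractional. From then on only that coordinate among the first $k$ can change, including at the final rounding, and it stays in $[0,1]$. So the total subsequent change of the sum is at most its $h\le1$ in absolute value. If there is no such pivot, only the final rounding can change the sum, again by at most $1$. This proves the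 claim.

**Step 2: Abel summation.** Since $h_i=y_i(2-y_i)$, we have $y_i=\rho_ih_i$ with $\rho_i=1/(2-y_i)$. Because $0<y_i\le\frac32$ and $y$ is nonincreasing in $i$, the $\rho_i$ lie in $(0,2]$ and are nonincreasing. Hence
$$|Y_{V_1}-\alpha N|=\Bigl|\sum_i\rho_ih_i(\xi_i-\alpha)\Bigr|=\Bigl|\sum_{k<M}T_k(\rho_k-\rho_{k+1})+T_M\rho_M\Bigr|\le\sum_{k<M}(\rho_k-\rho_{k+1})+\rho_M=\rho_1\le2 .$$
By Lemma 6, $r!\,\lambda(F[V_1])>f(a)$ and $r!\,\lambda(F[V_2])>f(b)$. This proves Proposition 5, with $n_2$ a constant depending only on $r$ such that $a\ge n_2$ implies $a\ge8C_3$ and makes $a$ large enough for Lemmas 2 and 6. $\square$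

**Proof of Theorem 2.** Take $c=c(r)$ and $n_2(r)$ from Proposition 5, then $n_1(r,c)$ from Proposition 4, and let $n_0$ be the maximum of $n_1$, $n_2$ and the constants needed for Lemmas 2 and 3. Let $a,b\ge n_0$ and $r!\,\lambda(F)\ge f(a+b+1)$. By Lemma 2(ii) every optimal vector has $\kappa\ge0$. If all of them have $\kappa=0$, Lemma 3 gives alternative 1 or 2. Otherwise choose an optimal vector with $\kappa>0$ and pass to the standing situation of Section 7. If $\kappa>cN$, Proposition 4 gives alternative 1; if $0<\kappa\le cN$, Proposition 5 does. This proves Theorem 2, and by Section 3 also Theorem 1: the conjecture is true. $\blacksquare$
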